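\title{Equivariant log-concavity fails for Orlik--Solomon algebras}

\begin{abstract}
Matherne, Miyata, Proudfoot and Ramos conjectured that the cohomology of the complement of a complex hyperplane arrangement, and more generally the Orlik--Solomon algebra of a matroid, is strongly equivariantly log-concave with respect to any finite group of symmetries. We disprove both statements. The smallest member of our family of counterexamples consists of $14$ hyperplanes in a space of dimension $11$, and a one-dimensional character of the symmetry group occurs in $H^8\otimes H^{10}$ but not in $H^9\otimes H^9$. We also give a range of degrees in which the conjectured containments fail, and we show that the conjecture is true for matroids of rank at most $3$.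
\end{abstract}

\section{The conjecture and the results}\label{sec:intro}

A sequence $b_0,b_1,\dots$ of nonnegative numbers is \emph{strongly log-concave} if $b_jb_k\ge b_ib_l$ whenever $i\le j\le k\le l$ and $i+l=j+k$: the product of two terms does not decrease when the indices move toward each other with their sum fixed. If the $b_i$ are the dimensions of the pieces of a graded vector space with symmetries, then $b_jb_k$ is the dimension of a tensor product, and one can ask whether the inequality comes from an inclusion of representations.

\begin{definition}\label{def:lc}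
Let $G$ be a finite group and let $R=\bigoplus_{i\ge0}R^i$ be a graded representation of $G$ over $\mathbb Q$ with each $R^i$ finite dimensional. Then $R$ is \emph{strongly equivariantly log-concave} if, for all $i\le j\le k\le l$ with $i+l=j+k$, the representation $R^j\otimes R^k$ contains a subrepresentation isomorphic to $R^i\otimes R^l$. We call this condition the \emph{containment for $(i,j,k,l)$}.
\end{definition}

Representations of $G$ over $\mathbb Q$ are semisimple by Maschke's theorem. The containment for $(i,j,k,l)$ therefore says that every irreducible representation occurs in $R^j\otimes R^k$ at least as often as in $R^i\otimes R^l$. For the trivial group this is the single inequality $b_jb_k\ge b_ib_l$ for $b_i=\dim R^i$; in general it is one inequality for each irreducible representation.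

Let $V$ be a finite dimensional complex vector space, let $\mathcal A$ be a finite set of linear hyperplanes in $V$, and let $U(\mathcal A)=V\setminus\bigcup_{H\in\mathcal A}H$. A finite group $G$ that acts linearly on $V$ and preserves $\mathcal A$ acts on $U(\mathcal A)$ and on the graded ring $H^*(U(\mathcal A);\mathbb Q)$. For example, $S_m$ acts on $\mathbb C^m$ preserving the hyperplanes $z_a=z_b$, whose complement is the space of $m$ distinct labeled points in $\mathbb C$.

The cohomology ring has a combinatorial description. A \emph{matroid} $M$ on a finite set $E$ is a nonempty family of subsets of $E$, called independent, which is closed under taking subsets and has the exchange property: if $I,I'$ are independent and $|I|<|I'|$, then $I\cup\{x\}$ is independent for some $x\in I'\setminus I$. The other subsets are \emph{dependent}, a \emph{circuit} is a minimal dependent set, a \emph{loop} is an element $x$ with $\{x\}$ dependent, and the \emph{rank} is the largest size of an independent set. Let $\Lambda$ be the exterior algebra over $\mathbb Q$ on generators $e_x$ ($x\in E$) of degree $1$. For $S=\{s_1,\dots,s_k\}\subseteq E$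 put $e_S=e_{s_1}\cdots e_{s_k}$ and
\[
\partial e_S=\sum_{t=1}^k(-1)^{t-1}e_{s_1}\cdots\widehat{e_{s_t}}\cdots e_{s_k};
\]
a change of order in $S$ changes both by the same sign. The \emph{Orlik--Solomon algebra} is $\mathrm{OS}^*(M)=\Lambda/J$, where $J$ is the ideal generated by the elements $\partial e_S$ with $S$ dependent. A group $G$ acting on $E$ by automorphisms of $M$ acts on $\Lambda$ by $ge_x=e_{gx}$, preserves $J$, and so acts on $\mathrm{OS}^*(M)$.

An arrangement $\mathcal A$ gives a matroid $M_{\mathcal A}$ on the set $\mathcal A$: choose a linear form $f_H$ with kernel $H$ for each $H$, and call a set of hyperplanes independent if their forms are linearly independent. There is a canonical isomorphism $\mathrm{OS}^*(M_{\mathcal A})\cong H^*(U(\mathcal A);\mathbb Q)$, which sends $e_H$ to the class of $\frac{1}{2\pi\sqrt{-1}}\,d\log f_H$. It is $G$-equivariant, because $f_H\circ g^{-1}$ is a scalar multiple of $f_{gH}$ and $d\log$ does not see scalars.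

By work of Huh and of Adiprasito, Huh and Katz, the sequence $\dim\mathrm{OS}^i(M)$ is strongly log-concave for every matroid $M$. The following conjecture asks for the equivariant refinement; we take the problem from \cite{ELC}.

\begin{quote}
\textbf{Conjecture} (Matherne, Miyata, Proudfoot and Ramos, 2021). The cohomology ring $H^*(U(\mathcal A);\mathbb Q)$ is a strongly equivariantly log-concave graded representation of $G$. More generally, if $M$ is a matroid with an action of $G$, then $\mathrm{OS}^*(M)$ is a strongly equivariantly log-concave graded representation of $G$.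
\end{quote}

The simplest cases support the conjecture. It holds for the coordinate hyperplanes (Example~\ref{ex:boolean}), and it holds in small rank.

\begin{proposition}\label{prop:positive}
Let $M$ be a matroid of rank $r$ with an action of $G$. Then $\mathrm{OS}^*(M)$ satisfies the containment for $(i,j,k,l)$ when $i=0$, and for $(i,j,k,l)=(1,2,r-1,r)$ when $r\ge3$. Consequently the conjecture is true for all matroids of rank at most $3$.
\end{proposition}

Nevertheless the conjecture is false. Fix $n\ge3$. Let $E=B_0\sqcup B_1\sqcup\dots\sqcup B_n$, where $B_0=\{1,2\}$ and $B_\alpha=\{\alpha\}\times\{1,\dots,n+1\}$ for $1\le\alpha\le n$. We call the $B_\alpha$ \emph{blocks} and write $m_\alpha=|B_\alpha|$, so that $m_0=2$ and $m_1=\dots=m_n=n+1$. Let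
\[
V_n=\Bigl\{z\in\mathbb C^E:\ \sum_{x\in B_0}z_x=\sum_{x\in B_1}z_x=\dots=\sum_{x\in B_n}z_x\Bigr\},
\qquad
\mathcal A_n=\bigl\{V_n\cap\{z_x=0\}:\ x\in E\bigr\}.
\]
This is an arrangement of $n^2+n+2$ hyperplanes (Lemma~\ref{lem:circuits}) in a space of dimension $n^2+2$. Let $K=\prod_{\alpha=0}^nS(B_\alpha)$ be the group of permutations of $E$ that preserve each block. Let $\pi\in S_n$ act on $E$ by fixing $B_0$ pointwise and sending $(\alpha,t)$ to $(\pi(\alpha),t)$, and let $G=K\rtimes S_n$ be the group of permutations of $E$ generated by $K$ and $S_n$. Then $G$ permutes the coordinates of $\mathbb C^E$ and preserves $V_n$ and $\mathcal A_n$. Let $\Theta\colon G\to\{\pm1\}$ be the character that assigns to $g$ its sign as a permutation of $E$.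

\begin{theorem}\label{thm:main}
Let $n\ge3$, let $a=\frac{n(n+1)}2+2$, and write $H^p=H^p(U(\mathcal A_n);\mathbb Q)$. For $0\le s\le n-1$, the multiplicity of $\Theta$ in $H^{a+s}\otimes H^{a+n-1-s}$ is $1$ if $s\in\{0,n-1\}$ and $0$ if $0<s<n-1$.
\end{theorem}

Hence for $0<s<n-1$ the representation $H^a\otimes H^{a+n-1}$ is not isomorphic to a subrepresentation of $H^{a+s}\otimes H^{a+n-1-s}$, nor of a direct sum of any number of copies of it. Both statements of the conjecture are false. For $n=3$ there are $14$ hyperplanes in dimension $11$, and $\Theta$ occurs in $H^8\otimes H^{10}$ but not in $H^9\otimes H^9$. The failure persists in all higher degrees.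

\begin{theorem}\label{thm:range}
Let $d\ge2$ and $i\ge\frac{(d+1)(d+2)}2+2$. There is an arrangement with a linear action of a finite group $G$ whose cohomology $H^*$ has the following property: for all $i<j\le k<i+d$ with $j+k=2i+d$, the representation $H^i\otimes H^{i+d}$ is not contained in any multiple of $H^j\otimes H^k$. In particular, for every $j\ge9$ the containment for $(j-1,j,j,j+1)$ fails for some arrangement.
\end{theorem}

Section~\ref{sec:positive} proves the positive results. Section~\ref{sec:exterior} locates the sign character in $\Lambda\otimes\Lambda$, and Section~\ref{sec:three} works out the case $n=3$ from three rules. These rules are proved in Sections~\ref{sec:relations} and~\ref{sec:count}, which contain the proof of Theorem~\ref{thm:main}. Section~\ref{sec:range} deduces Theorem~\ref{thm:range}.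

\section{Cases in which the containments hold}\label{sec:positive}

\begin{example}\label{ex:boolean}
Let $\mathcal A$ consist of the coordinate hyperplanes of $\mathbb C^E$. There are no dependent sets, so $\mathrm{OS}^*=\Lambda P$ with $P=\mathbb Q^E$. The space $\Lambda^m(P\otimes\mathbb Q^2)=\bigoplus_{p+q=m}\Lambda^pP\otimes\Lambda^qP$ carries an action of $\mathfrak{sl}_2$ through $\mathbb Q^2$ which commutes with $GL(P)$, and the summand $\Lambda^pP\otimes\Lambda^qP$ is the weight space of weight $p-q$. In a finite dimensional representation of $\mathfrak{sl}_2$ the raising operator is injective on weight spaces of negative weight. This gives $GL(P)$-equivariant injections $\Lambda^pP\otimes\Lambda^qP\to\Lambda^{p+1}P\otimes\Lambda^{q-1}P$ for $p<q$, and their composites give all the containments.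
\end{example}

So a counterexample must come from the relations in $J$. We record the properties of $\partial$ used to handle them. The formula for $\partial e_S$ defines a linear map $\partial\colon\Lambda\to\Lambda$ of degree $-1$ which commutes with permutations of $E$ and satisfies $\partial^2=0$ and $\partial(uv)=(\partial u)v+(-1)^{\deg u}u\,\partial v$. Since $\partial e_x=1$,
\begin{equation}\label{eq:homotopy}
\partial(e_xb)=b-e_x\,\partial b\qquad(x\in E,\ b\in\Lambda).
\end{equation}
For $b=e_S$ with $x\in S$ the left side vanishes, so $e_S=e_x\,\partial e_S$. In particular $e_S\in J$ for every dependent set $S$.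

\begin{proof}[Proof of Proposition~\ref{prop:positive}]
If $M$ has a loop $x$, then $1=\partial e_x\in J$ and $\mathrm{OS}^*=0$. If $E=\varnothing$, then $\mathrm{OS}^*=\mathbb Q$ lies in degree $0$. In both cases all containments hold, so we assume that $M$ has no loops and $E\ne\varnothing$. Then $\mathrm{OS}^0=\mathbb Q$. Also $\mathrm{OS}^p=0$ for $p>r$, because every set $S$ with more than $r$ elements is dependent and so has $e_S\in J$.

\emph{The case $i=0$.} Since $\mathrm{OS}^*$ is generated in degree $1$, multiplication $\mathrm{OS}^j\otimes\mathrm{OS}^k\to\mathrm{OS}^{j+k}=\mathrm{OS}^0\otimes\mathrm{OS}^l$ is a $G$-equivariant surjection, and by semisimplicity the target is isomorphic to a subrepresentation of the source.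

\emph{The reduced algebra.} For $i=1$ multiplication no longer lands in the right space. The remedy is to split each $\mathrm{OS}^p$ into two pieces of a smaller algebra, in which degree $r-1$ is the top degree and degree $0$ appears inside $\mathrm{OS}^1$. Since $\partial(u\,\partial e_S)=(\partial u)\,\partial e_S$, the map $\partial$ preserves $J$ and descends to $\mathrm{OS}^*$. Let $A_p$ be the kernel of $\partial$ on $\mathrm{OS}^p$. If $\partial b=0$, then $b=\partial(e_xb)$ by \eqref{eq:homotopy}, so $A_{p-1}=\partial(\mathrm{OS}^p)$. The sequences $0\to A_p\to\mathrm{OS}^p\to A_{p-1}\to0$ are exact and $G$-equivariant, so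
\[
\mathrm{OS}^p\cong A_p\oplus A_{p-1},\qquad A_0=\mathbb Q,\qquad A_r=\partial(\mathrm{OS}^{r+1})=0 .
\]
The algebra $A=\ker\partial$ is generated in degree $1$. To see this, fix $y\in E$ and let $A'$ be the subalgebra of $\mathrm{OS}^*$ generated by the elements $e_x-e_y$. These are killed by $\partial$, so $A'\subseteq A$. Writing $e_x=(e_x-e_y)+e_y$ and using $e_y^2=0$ gives $\mathrm{OS}^*=A'+e_yA'$. If $b=f+e_yg\in A$ with $f,g\in A'$, then $0=\partial b=g$ by \eqref{eq:homotopy}, so $b\in A'$. Thus $A=A'$, and multiplication $A_p\otimes A_q\to A_{p+q}$ is surjective.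

\emph{The case $(1,2,r-1,r)$ with $r\ge3$.} On one side,
\[
\mathrm{OS}^1\otimes\mathrm{OS}^r\cong(A_1\oplus A_0)\otimes A_{r-1}\cong(A_1\otimes A_{r-1})\oplus A_{r-1}.
\]
On the other side,
\[
\mathrm{OS}^2\otimes\mathrm{OS}^{r-1}\cong(A_2\oplus A_1)\otimes(A_{r-1}\oplus A_{r-2})\supseteq(A_1\otimes A_{r-1})\oplus(A_1\otimes A_{r-2}),
\]
and $A_1\otimes A_{r-2}$ contains a copy of its quotient $A_{r-1}$.

\emph{Rank at most $3$.} If $i=j$, then $k=l$ and the two sides agree. If $l>r$, then $\mathrm{OS}^i\otimes\mathrm{OS}^l=0$. The case $i=0$ is done. What remains is $1\le i<j\le k<l\le r\le3$, which forces $r=3$ and $(i,j,k,l)=(1,2,2,3)=(1,2,r-1,r)$.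
\end{proof}

\section{The sign character in the highest degree}\label{sec:exterior}

To disprove a containment it is enough to find one irreducible representation whose multiplicity drops. A full decomposition of $\mathrm{OS}^p\otimes\mathrm{OS}^q$ is out of reach by hand, so we look for a character and a total degree $p+q$ for which every multiplicity is $0$ or $1$. The sign character in the highest total degree in which it can occur has this property.

\subsection*{One block}
Let $B$ be a set with $m\ge2$ elements, let $P=\mathbb Q^B$ be the permutation representation of $S(B)$ with basis $e_x$, let $\sigma=\sum_{x\in B}e_x$, and let $W\subset P$ be the standard representation, consisting of the vectors with coordinate sum $0$. Thus $P=\mathbb Q\sigma\oplus W$. The following facts are standard \cite[\S3.2 and \S4.1]{FH}.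
\begin{itemize}
\item[(F1)] The representations $\Lambda^cW$, $0\le c\le m-1$, are pairwise non-isomorphic and absolutely irreducible, that is, irreducible after extension of scalars to $\mathbb C$.
\item[(F2)] $\Lambda^{m-1}W\cong\operatorname{sgn}$ and $\operatorname{sgn}\otimes\Lambda^cW\cong\Lambda^{m-1-c}W$.
\item[(F3)] $\Lambda^bP=\Lambda^bW\oplus\sigma\Lambda^{b-1}W$, and $\sigma\Lambda^{b-1}W\cong\Lambda^{b-1}W$.
\end{itemize}
The representation $\Lambda^cW$ is self-dual, since it has an invariant positive definite form. Hence
\[
\operatorname{Hom}_{S(B)}(\operatorname{sgn},\Lambda^cW\otimes\Lambda^{c'}W)\cong\operatorname{Hom}_{S(B)}(\operatorname{sgn}\otimes\Lambda^cW,\Lambda^{c'}W)\cong\operatorname{Hom}_{S(B)}(\Lambda^{m-1-c}W,\Lambda^{c'}W),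
\]
and (F1) with Schur's lemma gives:
\begin{itemize}
\item[(F4)] $\operatorname{sgn}$ occurs in $\Lambda^cW\otimes\Lambda^{c'}W$ if and only if $c'=m-1-c$, and then exactly once.
\end{itemize}
By (F3), $\Lambda^cW$ occurs in $\Lambda P$ exactly twice, in degrees $c$ and $c+1$. The \emph{upper copy} is $\sigma\Lambda^cW\subseteq\Lambda^{c+1}P$. For $c=0$ it is spanned by $\sigma$. For $c=m-1$ it is $\Lambda^mP$, spanned by the product $\omega$ of all $e_x$. Both $\omega$ and $\eta=\partial\omega$ transform by $\operatorname{sgn}$, since $\partial$ is equivariant.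

\subsection*{Several blocks}
Return to $E=B_0\sqcup\dots\sqcup B_n$ and write $P_\alpha,W_\alpha,\sigma_\alpha,\omega_\alpha,\eta_\alpha$ for the objects attached to $B_\alpha$. A \emph{label} is a tuple $c=(c_0;c_1,\dots,c_n)$ with $0\le c_\alpha\le m_\alpha-1$. Put $|c|=\sum_\alpha c_\alpha$ and $c^*_\alpha=m_\alpha-1-c_\alpha$. A block $B_\alpha$ is \emph{full} for $c$ if $c_\alpha=m_\alpha-1$ and \emph{empty} for $c$ if $c_\alpha=0$; the empty blocks for $c$ are the full blocks for $c^*$. Let
\[
W_c=\bigotimes_\alpha\Lambda^{c_\alpha}W_\alpha .
\]
External tensor products of absolutely irreducible representations are absolutely irreducible, so by (F1) the $W_c$ are pairwise non-isomorphic absolutely irreducible representations of $K$. For $b=(b_0,\dots,b_n)$ let $\Lambda_b=\Lambda^{b_0}P_0\cdots\Lambda^{b_n}P_n$ be the part of $\Lambda$ of block multidegree $b$; multiplication gives a $K$-isomorphism $\bigotimes_\alpha\Lambda^{b_\alpha}P_\alpha\cong\Lambda_b$. Let $A_{\alpha,t}=\sigma_\alpha\Lambda^tW_\alpha$ and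
\[
Z_c=A_{0,c_0}A_{1,c_1}\cdots A_{n,c_n}\subseteq\Lambda^{|c|+n+1},\qquad Z_c\cong W_c .
\]
Let $\Omega$ be the restriction of $\Theta$ to $K$, which is the product of the sign characters of the groups $S(B_\alpha)$.

\begin{lemma}\label{lem:free}
\begin{enumerate}
\item[(a)] Every irreducible $K$-constituent of $\Lambda$ is some $W_c$. The representation $W_c$ does not occur in $\Lambda^p$ for $p>|c|+n+1$, and it occurs exactly once in $\Lambda^{|c|+n+1}$, as $Z_c$.
\item[(b)] $\Omega$ occurs in $W_c\otimes W_{c'}$ if and only if $c'=c^*$, and then exactly once.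
\end{enumerate}
\end{lemma}

\begin{proof}
By (F3), $\Lambda_b$ is the direct sum, without repetition, of the $W_c$ with $b_\alpha\in\{c_\alpha,c_\alpha+1\}$ for all $\alpha$. For fixed $c$ the total degree of $b$ is at most $|c|+n+1$, with equality only for $b_\alpha=c_\alpha+1$ for all $\alpha$, where the copy of $W_c$ is $Z_c$. This proves (a). For (b), regroup $W_c\otimes W_{c'}$ as the external tensor product of the $\Lambda^{c_\alpha}W_\alpha\otimes\Lambda^{c'_\alpha}W_\alpha$ and apply (F4) to each factor.
\end{proof}

Let $L_c\subseteq Z_c\otimes Z_{c^*}$ be the line on which $K$ acts by $\Omega$. Its total degree does not depend on $c$: it is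
\begin{equation}\label{eq:N}
N=\sum_\alpha(m_\alpha-1)+2(n+1)=n^2+2n+3=2a+n-1 .
\end{equation}
By Lemma~\ref{lem:free}, $\Omega$ does not occur in $\Lambda\otimes\Lambda$ above total degree $N$, and in total degree $N$ its isotypic part is the direct sum of the lines $L_c$. Two things can remove a line from the count: the relations may kill it, or a permutation of the blocks may act on it with the wrong sign. The following example shows both.

\begin{example}\label{ex:two}
Take only two blocks $B=\{1,2\}$ and $B'=\{1',2'\}$, with $\sigma=e_1+e_2$, $\omega=e_1e_2$, $\eta=e_2-e_1$, and likewise $\sigma',\omega',\eta'$. The four lines are spanned by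
\[
\sigma\sigma'\otimes\omega\omega',\qquad \omega\sigma'\otimes\sigma\omega',\qquad \sigma\omega'\otimes\omega\sigma',\qquad \omega\omega'\otimes\sigma\sigma',
\]
with labels $(0,0)$, $(1,0)$, $(0,1)$, $(1,1)$ and bidegrees $(2,4)$, $(3,3)$, $(3,3)$, $(4,2)$.

\emph{Signs.} Let $\tau=(1\,1')(2\,2')$, an even permutation. It sends $\sigma\sigma'$ to $\sigma'\sigma=-\sigma\sigma'$ and $\omega\omega'$ to $\omega'\omega=\omega\omega'$. So it acts by $-1$ on the two lines whose labels have equal entries, and these lines do not contain the sign character of the group generated by $S(B)\times S(B')$ and $\tau$. It exchanges the two middle vectors, whose sum does transform by the sign character.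

\emph{Relations.} Let $B\cup B'$ be the only dependent set. Then $\omega\omega'\in J$, so the lines with two full or two empty blocks vanish in $\mathrm{OS}^*\otimes\mathrm{OS}^*$. The degree $3$ part of $J$ is spanned by $\partial(\omega\omega')=\eta\omega'+\omega\eta'$, which is a multiple of neither $\omega\sigma'$ nor $\sigma\omega'$, so the middle lines survive.
\end{example}

Here both mechanisms remove the two outer lines, which does no harm to log-concavity. The block sizes in $\mathcal A_n$ are chosen so that together they remove the middle.

\section{The case of fourteen hyperplanes}\label{sec:three}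

Let $n=3$. The blocks have sizes $2,4,4,4$, a label has $c_0\in\{0,1\}$ and $c_1,c_2,c_3\in\{0,1,2,3\}$, and $N=18$. The multiplicity of $\Theta$ in $\mathrm{OS}^p\otimes\mathrm{OS}^{18-p}$ is governed by three rules.
\begin{itemize}
\item \emph{Degree.} Only the lines $L_c$ with $|c|+4=p$ can contribute (Lemma~\ref{lem:free}).
\item \emph{Relations.} The line $L_c$ survives in $\mathrm{OS}^*\otimes\mathrm{OS}^*$ exactly when $c$ has at most one full block and at most one empty block (Lemma~\ref{lem:top}).
\item \emph{Signs.} If $c_\alpha=c_\beta$ with $1\le\alpha<\beta\le3$, the exchange of $B_\alpha$ and $B_\beta$ acts on $L_c$ by $-1$ (Lemma~\ref{lem:sign}), while $\Theta$ takes the value $+1$ on it, as a product of four transpositions. So an $S_3$-orbit of labels contributes $1$ if $c_1,c_2,c_3$ are distinct and $0$ otherwise (Proposition~\ref{prop:count}).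
\end{itemize}
A block of size $2$ is always full or empty. If $c_0=1$, then $B_0$ is full, so the relations require $c_1,c_2,c_3\in\{0,1,2\}$ with at most one $0$. If $c_0=0$, then $B_0$ is empty, so they require $c_1,c_2,c_3\in\{1,2,3\}$ with at most one $3$. Up to permuting $c_1,c_2,c_3$, the labels that pass the first two rules are
\[
\begin{array}{lll}
p=8, & |c|=4: & (1;1,1,1),\quad(1;0,1,2),\quad(0;1,1,2),\\[2pt]
p=9, & |c|=5: & (1;0,2,2),\quad(1;1,1,2),\quad(0;1,1,3),\quad(0;1,2,2).
\end{array}
\]
For $p=8$ exactly one label, $(1;0,1,2)$, has distinct entries $c_1,c_2,c_3$. For $p=9$ none has. So $\Theta$ occurs once in $\mathrm{OS}^8\otimes\mathrm{OS}^{10}$ and not at all in $\mathrm{OS}^9\otimes\mathrm{OS}^9$.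

It is instructive to apply the rule of signs first. There are eight orbits with $c_1,c_2,c_3$ distinct; the table lists $p=|c|+4$ for each.
\begin{center}
\begin{tabular}{c|cccc}
$\{c_1,c_2,c_3\}$ & $\{0,1,2\}$ & $\{0,1,3\}$ & $\{0,2,3\}$ & $\{1,2,3\}$\\ \hline
$c_0=0$ & $7$ & $8$ & $9$ & $\mathbf{10}$\\
$c_0=1$ & $\mathbf{8}$ & $9$ & $10$ & $11$
\end{tabular}
\end{center}
Without relations all eight count, and $\Theta$ has multiplicities $1,2,2,2,1$ in $\Lambda^p\otimes\Lambda^{18-p}$ for $p=7,\dots,11$, increasing toward the middle as Example~\ref{ex:boolean} requires. The relations remove from the first row every set containing $0$ and from the second row every set containing $3$. Only the two bold entries remain, and the multiplicities become $0,1,0,1,0$.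

\section{The relations}\label{sec:relations}

Fix $n\ge3$, let $M$ be the matroid of $\mathcal A_n$, and write $\mathrm{OS}^*=\mathrm{OS}^*(M)=\Lambda/J$, which is $G$-isomorphic to $H^*(U(\mathcal A_n);\mathbb Q)$.

\begin{lemma}\label{lem:circuits}
The subspaces $V_n\cap\{z_x=0\}$, $x\in E$, are pairwise distinct hyperplanes of $V_n$, and the circuits of $M$ are the sets $B_\alpha\cup B_\beta$ with $\alpha\ne\beta$.
\end{lemma}

\begin{proof}
Put $s_\alpha=\sum_{x\in B_\alpha}z_x$. A linear form $\sum_xa_xz_x$ vanishes on $V_n$ if and only if it lies in the span of the differences $s_\alpha-s_\beta$, that is, if it equals $\sum_\alpha\lambda_\alpha s_\alpha$ with $\sum_\alpha\lambda_\alpha=0$. If it is nonzero, its support $\{x:a_x\ne0\}$ is the union of the blocks with $\lambda_\alpha\ne0$, and there are at least two of these. The form $s_\alpha-s_\beta$ has support $B_\alpha\cup B_\beta$. A subset of $E$ is dependent if and only if it contains such a support, so the minimal dependent sets are the $B_\alpha\cup B_\beta$. They have more than two elements, so no $z_x$ vanishes on $V_n$ and no two are proportional there.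
\end{proof}

The ideal $J$ is generated by the elements $\partial e_C$ with $C$ a circuit. Indeed, let $S$ be dependent and let $C\subseteq S$ be a circuit. Then
\[
\pm\partial e_S=\partial(e_Ce_{S\setminus C})=(\partial e_C)\,e_{S\setminus C}+(-1)^{|C|}e_C\,\partial e_{S\setminus C},
\]
and $e_C=e_x\,\partial e_C$ for $x\in C$, so both terms are multiples of $\partial e_C$. By Lemma~\ref{lem:circuits}, $J$ is generated by
\[
\partial(\omega_\alpha\omega_\beta)=\eta_\alpha\omega_\beta+(-1)^{m_\alpha}\omega_\alpha\eta_\beta\qquad(\alpha\ne\beta).
\]
The two terms have different block multidegrees, so $J$ is awkward to compare with $Z_c$, which lies in a single $\Lambda_b$. We therefore bound $J$ from both sides by ideals with multihomogeneous generators. Let $J^+$ be the ideal generated by all $\omega_\alpha\eta_\beta$ with $\alpha\ne\beta$. Since $\eta_\alpha\omega_\beta=\pm\omega_\beta\eta_\alpha$,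
\begin{equation}\label{eq:sandwich}
\omega_\alpha\omega_\beta\in J\quad(\alpha\ne\beta),\qquad J\subseteq J^+ .
\end{equation}
On the spaces $Z_c$ the two bounds give the same answer.

\begin{lemma}\label{lem:top}
Let $c$ be a label. Then $W_c$ does not occur in $\mathrm{OS}^p$ for $p>|c|+n+1$. In $\mathrm{OS}^{|c|+n+1}$ it occurs with multiplicity $0$ if $c$ has two or more full blocks. Otherwise it occurs with multiplicity $1$, and its isotypic component is the isomorphic image of $Z_c$.
\end{lemma}

\begin{proof}
The first claim follows from Lemma~\ref{lem:free}(a), since $\mathrm{OS}^p$ is a quotient of $\Lambda^p$. By the same lemma, the $W_c$-isotypic component of $\mathrm{OS}^{|c|+n+1}$ is the image of $Z_c$. As $Z_c$ is irreducible and $J$ is $K$-stable, either $Z_c\subseteq J$ or $Z_c\cap J=0$, and we must decide which. Let $b_\gamma=c_\gamma+1$ for all $\gamma$, so that $Z_c\subseteq\Lambda_b$.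

Suppose that $B_\alpha$ and $B_\beta$ are both full, $\alpha\ne\beta$. Then $b_\alpha=m_\alpha$ and $b_\beta=m_\beta$, so every element of $\Lambda_b$ is a multiple of $\omega_\alpha\omega_\beta$, and $Z_c\subseteq J$ by \eqref{eq:sandwich}.

Suppose that at most one block is full. Since the generators of $J^+$ are multihomogeneous, $J^+\cap\Lambda_b$ is the sum of the $K$-stable subspaces $\omega_\alpha\eta_\beta\Lambda_{b'}$, where $b'$ is $b$ minus the multidegree of $\omega_\alpha\eta_\beta$. Consider such a subspace that is nonzero. Then $b_\alpha\ge m_\alpha$ and $b_\beta\ge m_\beta-1$. The first inequality says that $B_\alpha$ is full. Hence $B_\beta$ is not full, so $b_\beta=m_\beta-1$, which means $c_\beta=m_\beta-2$ and $b'_\beta=0$. The group $S(B_\beta)$ then fixes $\omega_\alpha$ and every element of $\Lambda_{b'}$, so it acts on $\omega_\alpha\eta_\beta\Lambda_{b'}$ through $\operatorname{sgn}\cong\Lambda^{m_\beta-1}W_\beta$. On $W_c$ it acts as a multiple of $\Lambda^{m_\beta-2}W_\beta$, which is not isomorphic to $\operatorname{sgn}$ by (F1). So $W_c$ occurs in none of these subspaces, and by semisimplicity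 it does not occur in their sum. Therefore $Z_c\cap J\subseteq Z_c\cap J^+=0$.
\end{proof}

\section{Permuting the blocks}\label{sec:count}

We now bring in $S_n$. Let $\theta$ be the restriction of $\Theta$ to $S_n$, so that $\Theta(k\pi)=\Omega(k)\theta(\pi)$. A transposition $\tau\in S_n$ acts on $E$ as a product of $n+1$ transpositions, so
\begin{equation}\label{eq:theta}
\theta(\tau)=(-1)^{n+1}.
\end{equation}
For a label $c$ and $\pi\in S_n$ define $\pi c$ by $(\pi c)_0=c_0$ and $(\pi c)_{\pi(\alpha)}=c_\alpha$. The permutation $\pi$ maps $A_{\alpha,t}$ onto $A_{\pi(\alpha),t}$, and reordering a product of homogeneous elements changes only its sign, so $\pi Z_c=Z_{\pi c}$ and $\pi Z_{c^*}=Z_{(\pi c)^*}$. Since $\Omega(\pi^{-1}k\pi)=\Omega(k)$, the element $\pi$ maps $\Omega$-isotypic vectors to $\Omega$-isotypic vectors, so $\pi L_c=L_{\pi c}$. The stabilizer of $c$ acts on the line $L_c$ by a character, and the point is that this character disagrees with $\theta$ on every transposition, whatever the label.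

\begin{lemma}\label{lem:sign}
Let $1\le\alpha<\beta\le n$ and $c_\alpha=c_\beta$. Then $\tau=(\alpha\,\beta)$ acts on $L_c$ by $(-1)^n$.
\end{lemma}

\begin{proof}
Let $t=c_\alpha=c_\beta$. For $\gamma\ge1$ let $\iota_\gamma\colon\Lambda\mathbb Q^{n+1}\to\Lambda P_\gamma$ be the isomorphism induced by the bijection $\{1,\dots,n+1\}\to B_\gamma$, $w\mapsto(\gamma,w)$. Then $\tau\iota_\alpha=\iota_\beta$ and $\tau\iota_\beta=\iota_\alpha$, and $\tau$ is the identity on the other blocks. Let $A_t\subseteq\Lambda^{t+1}\mathbb Q^{n+1}$ be the upper copy, so that $A_{\gamma,t}=\iota_\gamma A_t$.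

The space $Z_c$ is spanned by products $y\,\iota_\alpha(u)\,y'\,\iota_\beta(v)\,y''$ with $u,v\in A_t$, where $y,y',y''$ are the products of the factors from the other blocks. Let $\delta=\deg y'$. Applying $\tau$ gives $y\,\iota_\beta(u)\,y'\,\iota_\alpha(v)\,y''$. To restore the order of the blocks, move $\iota_\alpha(v)$ to the left past $y'$ and $\iota_\beta(u)$, and then move $\iota_\beta(u)$ to the right past $y'$. The sign is
\[
(-1)^{(t+1)\delta+(t+1)^2+(t+1)\delta}=(-1)^{t+1},
\]
and the result is $(-1)^{t+1}\,y\,\iota_\alpha(v)\,y'\,\iota_\beta(u)\,y''$. Thus, under the isomorphism $Z_c\cong\bigotimes_\gamma A_{\gamma,c_\gamma}$ and the identifications $\iota_\alpha,\iota_\beta$, the map $\tau$ is $(-1)^{t+1}$ times the exchange of the tensor factors in positions $\alpha$ and $\beta$. For $c^*$ we have $c^*_\alpha=c^*_\beta=n-t$, so on $Z_{c^*}$ the map $\tau$ is $(-1)^{n-t+1}$ times the exchange. On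
\[
Z_c\otimes Z_{c^*}\cong\bigotimes_\gamma\bigl(A_{\gamma,c_\gamma}\otimes A_{\gamma,c^*_\gamma}\bigr)
\]
it is therefore $(-1)^{n+2}=(-1)^n$ times the exchange of the factors $\alpha$ and $\beta$.

This regrouping is $K$-equivariant, so $L_c$ is spanned by $\bigotimes_\gamma\ell_\gamma$, where $\ell_\gamma$ spans the line of $A_{\gamma,c_\gamma}\otimes A_{\gamma,c^*_\gamma}$ on which $S(B_\gamma)$ acts by the sign. Let $\ell$ span the sign line of $A_t\otimes A_{n-t}$, and choose $\ell_\alpha=(\iota_\alpha\otimes\iota_\alpha)\ell$ and $\ell_\beta=(\iota_\beta\otimes\iota_\beta)\ell$. The exchange fixes $\bigotimes_\gamma\ell_\gamma$, so $\tau$ acts on it by $(-1)^n$.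
\end{proof}

Let $D_p$ be the set of labels $c$ with $|c|=p-n-1$ that have at most one full block and at most one empty block. It is stable under $S_n$.

\begin{proposition}\label{prop:count}
If $p+q>N$, then $\Theta$ does not occur in $\mathrm{OS}^p\otimes\mathrm{OS}^q$. If $p+q=N$, then the multiplicity of $\Theta$ in $\mathrm{OS}^p\otimes\mathrm{OS}^q$ is the number of $S_n$-orbits of labels $c\in D_p$ with $c_1,\dots,c_n$ pairwise distinct.
\end{proposition}

\begin{proof}
Let $Y_{p,q}\subseteq\mathrm{OS}^p\otimes\mathrm{OS}^q$ be the subspace on which $K$ acts by $\Omega$. A vector transforms by $\Theta$ if and only if it lies in $Y_{p,q}$ and $S_n$ acts on it by $\theta$. So we need the dimension of the space of $\theta$-isotypic vectors in $Y_{p,q}$.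

Decompose $\mathrm{OS}^p$ and $\mathrm{OS}^q$ into $K$-isotypic components. By Lemma~\ref{lem:free}, $Y_{p,q}$ is the direct sum over labels $c$ of the $\Omega$-isotypic parts of the tensor products of the $W_c$-component of $\mathrm{OS}^p$ with the $W_{c^*}$-component of $\mathrm{OS}^q$. By Lemma~\ref{lem:top}, the summand for $c$ is zero unless $p\le|c|+n+1$ and $q\le|c^*|+n+1$. These bounds add up to $N$ by \eqref{eq:N}. Hence $Y_{p,q}=0$ if $p+q>N$. If $p+q=N$, both bounds must be equalities. Lemma~\ref{lem:top}, applied to $c$ and to $c^*$, then shows that the summand is zero unless $c\in D_p$, and that for $c\in D_p$ it is the isomorphic image of $L_c$. Thus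
\[
Y_{p,q}\cong\bigoplus_{c\in D_p}L_c ,
\]
and $S_n$ permutes the lines as it permutes the labels.

Consider the sum of the lines over the orbit of one label $c$, and let $v=\sum_{c'}v_{c'}$ be a $\theta$-isotypic vector in it. Comparing components in $\pi v=\theta(\pi)v$ gives $v_{\pi c}=\theta(\pi)\,\pi v_c$, so $v$ is determined by $v_c$ and the orbit contributes at most $1$. If $c_\alpha=c_\beta$ for some $1\le\alpha<\beta\le n$, take $\pi=\tau=(\alpha\,\beta)$. By \eqref{eq:theta} and Lemma~\ref{lem:sign}, $v_c=(-1)^{n+1}(-1)^nv_c=-v_c$, so $v=0$ and the orbit contributes $0$. If $c_1,\dots,c_n$ are distinct, the labels $\pi c$ are distinct, so for $0\ne v_c\in L_c$ the vector $\sum_\pi\theta(\pi)\,\pi v_c$ is nonzero and $\theta$-isotypic, and the orbit contributes $1$.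
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:count} we must find the labels with at most one full block, at most one empty block, and $c_1,\dots,c_n$ distinct elements of $\{0,\dots,n\}$. An orbit of such labels is determined by $c_0$ and the set $\{c_1,\dots,c_n\}$.

If $c_0=1$, then $B_0$ is full, so no $c_\alpha$ with $\alpha\ge1$ equals $n$, and $\{c_1,\dots,c_n\}=\{0,\dots,n-1\}$. This label is allowed: $B_0$ is its only full block and exactly one block is empty. Here $|c|=1+\frac{n(n-1)}2$, so $p=\frac{n(n-1)}2+n+2=a$.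

If $c_0=0$, then $B_0$ is empty, so no $c_\alpha$ with $\alpha\ge1$ equals $0$, and $\{c_1,\dots,c_n\}=\{1,\dots,n\}$. This label is allowed: $B_0$ is its only empty block and exactly one block is full. Here $|c|=\frac{n(n+1)}2$, so $p=\frac{n(n+1)}2+n+1=a+n-1$.

So the multiplicity of $\Theta$ in $\mathrm{OS}^p\otimes\mathrm{OS}^{N-p}$ is $1$ for $p\in\{a,a+n-1\}$ and $0$ for all other $p$. Since $N=2a+n-1$, setting $p=a+s$ gives the theorem.
\end{proof}

\begin{remark}\label{rem:ingredients}
Each ingredient of the construction is used in this count.
\begin{enumerate}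
\item[(a)] The hypothesis $n\ge3$ makes room for a degree strictly between $a$ and $a+n-1$. For $n=2$ the same count gives the adjacent degrees $5$ and $6$, and no containment is violated.
\item[(b)] The block size $n+1$ leaves only $n$ values for $c_1,\dots,c_n$ once $0$ or $n$ is excluded, so the set of values is forced.
\item[(c)] The block $B_0$ is what excludes $0$ or $n$. If it is left out of the construction, distinct entries give at most one full and at most one empty block automatically, and the sign character occurs once in each of $n+1$ consecutive bidegrees.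
\item[(d)] The subgroup $K$ alone does not see the gap through $\Omega$. For $n=3$ the lists in Section~\ref{sec:three} give $|D_8|=1+6+3=10$ and $|D_9|=3+3+3+3=12$, and these are the multiplicities of $\Omega$.
\item[(e)] The choice of the extension of $\Omega$ to $G$ matters. For the character $k\pi\mapsto\Theta(k\pi)\operatorname{sgn}(\pi)$ every orbit counts, since the stabilizer of $c$ is generated by transpositions as in Lemma~\ref{lem:sign}. For $n=3$ its multiplicities are $3$ in $\mathrm{OS}^8\otimes\mathrm{OS}^{10}$ and $4$ in $\mathrm{OS}^9\otimes\mathrm{OS}^9$.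
\end{enumerate}
\end{remark}

\section{Raising the degrees}\label{sec:range}

To move the gap to higher degrees we multiply $U(\mathcal A_n)$ by a torus with trivial action. Tensoring with the cohomology of the torus mixes neighboring degrees and could fill the gap. It does not, because $N$ is the highest total degree in which $\Theta$ occurs.

\begin{proof}[Proof of Theorem~\ref{thm:range}]
Let $n=d+1\ge3$, so that $a=\frac{(d+1)(d+2)}2+2$, and let $h=i-a\ge0$. Let $\mathcal A'$ be the arrangement in $V_n\oplus\mathbb C^h$ consisting of the hyperplanes $H\oplus\mathbb C^h$ for $H\in\mathcal A_n$ and $V_n\oplus\{w_u=0\}$ for $1\le u\le h$, where $w_1,\dots,w_h$ are the coordinates of $\mathbb C^h$. Let $G$ act trivially on $\mathbb C^h$. Then $U(\mathcal A')=U(\mathcal A_n)\times(\mathbb C^\times)^h$, and the K\"unneth formula gives $H^*:=H^*(U(\mathcal A');\mathbb Q)\cong\mathrm{OS}^*\otimes\Lambda\mathbb Q^h$ with trivial action on the second factor. For $p+q=N$,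
\[
H^{p+h}\otimes H^{q+h}\cong\bigoplus_{0\le u,v\le h}\bigl(\mathrm{OS}^{p+h-u}\otimes\mathrm{OS}^{q+h-v}\bigr)^{\oplus\binom hu\binom hv}.
\]
The summand for $(u,v)$ has total degree $N+2h-u-v$, which exceeds $N$ unless $u=v=h$. By Proposition~\ref{prop:count}, $\Theta$ can occur only in the summand $u=v=h$, which is one copy of $\mathrm{OS}^p\otimes\mathrm{OS}^q$. So Theorem~\ref{thm:main} holds for $\mathcal A'$ with all degrees raised by $h$.

Now $i=a+h$ and $i+d=a+n-1+h$, so $\Theta$ occurs in $H^i\otimes H^{i+d}$. If $i<j\le k<i+d$ and $j+k=2i+d$, then $j=a+s+h$ and $k=a+n-1-s+h$ with $0<s<n-1$, so $\Theta$ does not occur in $H^j\otimes H^k$ or in any multiple of it. For $d=2$ the hypothesis is $i\ge8$ and the only choice is $j=k=i+1$, which gives the failure for $(j-1,j,j,j+1)$ for every $j\ge9$.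
\end{proof}

\begin{thebibliography}{9}

\bibitem{ELC}
\emph{Equivariant Log-Concavity and Equivariant K\"ahler Packages},
\texttt{https://github.com/yihuangmath/yihuangmath.github.io}.

\bibitem{FH}
Fulton and Harris, \emph{Representation Theory}.

\end{thebibliography}
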